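
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Sum-free sets of positive real numbers\\ have density at most one third}


\begin{abstract}
A set of real numbers is sum-free if it contains no $x,y,z$ with $x+y=z$. We prove that every measurable sum-free set of positive real numbers has upper density at most $\frac13$; the value $\frac13$ is attained. The bound holds for the upper Banach density $d^*$, and it follows from a sharp inequality for difference sets: if $S$ and $D\neq\emptyset$ are measurable sets of reals and $D$ is disjoint from $S-S$, then $2d^*(S)+d^*(D)\le 1$. The proof replaces a pair of sets by the union and the intersection of suitable translates, again and again, until one set carries almost all the measure. We also prove a uniform version, in which the scale at which the bound becomes effective depends only on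 the permitted error and on one element of the set.
\end{abstract}

\section{The question and the results}\label{sec:intro}

Write $|E|$ for the Lebesgue measure of a measurable set $E\subseteq\mathbb R$. A set $S\subseteq\mathbb R$ is \emph{sum-free} if there are no $x,y,z\in S$ with $x+y=z$; here $x=y$ is allowed. The upper and the lower density of a measurable set $S\subseteq(0,\infty)$ are
\[
\limsup_{t\to\infty}\frac{|S\cap(0,t]|}{t}\qquad\text{and}\qquad \liminf_{t\to\infty}\frac{|S\cap(0,t]|}{t}.
\]
Let $u(1)$ and $l(1)$ be the suprema of the upper and of the lower density over all measurable sum-free sets $S\subseteq(0,\infty)$. (The argument $1$ is the value of $k$ in the equation $x+y=kz$.) How large are they?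

The set
\begin{equation}\label{eq:example}
\bigcup_{i\ge1}[3i-2,3i-1)
\end{equation}
consists of the numbers $x\ge 1$ whose residue modulo $3$ lies in $[1,2)$. A sum of two of them has residue in $[2,3)\cup[0,1)$, so the set is sum-free. Its density is $\frac13$, whence $\frac13\le l(1)\le u(1)$. The conjecture posed in \cite{upper} is that equality holds throughout. We prove it.

\paragraph{Which answer should one expect?}
If $S$ is sum-free and $s\in S$, then $S$ and $S+s$ are disjoint, so $S$ has upper density at most $\frac12$. Two examples suggest that $\frac12$ might be reached. Among the positive integers, the odd numbers are sum-free and have density $\frac12$. On a bounded scale, the interval $(t/2,t]$ is sum-free and fills half of $(0,t]$.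

Neither example gives a set of positive reals with density $\frac12$, and the reasons for this are instructive. The odd numbers have measure zero and must be thickened. Let $S_w$ be the set of positive reals at distance less than $w$ from an odd integer. Sums of two elements are at distance less than $2w$ from an even integer, so $S_w$ is sum-free when $2w\le 1-w$, that is, when $w\le\frac13$. For $w>\frac13$ it is not, since $\frac43+\frac43=\frac83$. For $w\le 1$ the density of $S_w$ is $w$, and $S_{1/3}$ is, up to endpoints, the dilate of \eqref{eq:example} by $\frac23$. Thus the parity that helps in the integers is a feature of a disconnected group; the connectedness of $\mathbb R$ is what our proofs exploit. As for $(t/2,t]$: a fixed set $S$ contains a fixed element $s$, and at scales $t\gg s$ it has to be disjoint from a translate of itself by the relatively tiny amount $s$. A solid interval is not.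

\paragraph{Results.}
It is convenient to measure sets in arbitrary windows. For measurable $E\subseteq\mathbb R$ and $L\ge0$ put
\[
g_E(L)=\sup_{x\in\mathbb R}|E\cap(x,x+L]|,\qquad d^*(E)=\lim_{L\to\infty}\frac{g_E(L)}{L}=\inf_{L>0}\frac{g_E(L)}{L}.
\]
The limit exists and equals the infimum by Fekete's lemma: cutting a window in two shows $g_E(L+L')\le g_E(L)+g_E(L')$, and $g_E(L)\le L$, so for $L=jM+r$ with $j\ge0$ an integer and $0\le r<M$ we get $g_E(L)\le j\,g_E(M)+r$ and hence $\limsup_{L\to\infty} g_E(L)/L\le g_E(M)/M$ for every $M>0$. The number $d^*(E)$ is the \emph{upper Banach density} of $E$. We shall use constantly that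
\begin{equation}\label{eq:g}
d^*(E)\,L\le g_E(L)\quad(L\ge 0),\qquad g_E(L)=d^*(E)L+o(L)\quad (L\to\infty).
\end{equation}
Since $|S\cap(0,t]|\le g_S(t)$, the upper density of $S\subseteq (0,\infty)$ is at most $d^*(S)$.

\begin{theorem}\label{thm:main}
Every measurable sum-free set $S\subseteq(0,\infty)$ satisfies $d^*(S)\le\frac13$. Hence $l(1)=u(1)=\frac13$.
\end{theorem}

\begin{theorem}\label{thm:diff}
Let $S,D\subseteq\mathbb R$ be measurable, with $D\ne\emptyset$ and $D\cap(S-S)=\emptyset$. Then
\[
2d^*(S)+d^*(D)\le1 .
\]
This is sharp for every value $\beta=d^*(S)\in(0,\frac12]$: take $S=\mathbb Z+[0,\beta)$ and $D=\mathbb Z+[\beta,1-\beta]$.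
\end{theorem}

\begin{theorem}\label{thm:uniform}
For every $\varepsilon>0$ there is $\delta>0$ such that the following holds. If $A\subseteq(0,1]$ is measurable and sum-free and $A\cap(A+\sigma)=\emptyset$ for some $0<\sigma<\delta$, then $|A|\le\frac13+\varepsilon$. Consequently, if $S\subseteq(0,\infty)$ is measurable and sum-free and $s\in S$, then
\[
|S\cap(0,t]|\le\bigl(\tfrac13+\varepsilon\bigr)t\qquad\text{for all }t>s/\delta,
\]
where $\delta$ depends only on $\varepsilon$.
\end{theorem}

\begin{proof}[Proof of Theorem \ref{thm:main} from Theorem \ref{thm:diff}]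
For $S=\emptyset$ there is nothing to prove. Let $S\neq\emptyset$ be sum-free. Then $S\cap(S-S)=\emptyset$, because $s''=s-s'$ means $s'+s''=s$. Theorem \ref{thm:diff} with $D=S$ gives $3d^*(S)\le1$. So $l(1)\le u(1)\le\frac13$, and \eqref{eq:example} gives $l(1)\ge\frac13$.
\end{proof}

The second statement of Theorem \ref{thm:uniform} follows from the first applied to $A=t^{-1}(S\cap(0,t])$ and $\sigma=s/t<\delta$, since $S\cap(S+s)=\emptyset$.

Theorem \ref{thm:diff} says that if $S-S\ne\mathbb R$, then every measurable set disjoint from $S-S$ has upper Banach density at most $1-2d^*(S)$. The condition $D\ne\emptyset$ cannot be dropped, as $S=\mathbb R$ shows. In Theorem \ref{thm:uniform} the condition $A\cap(A+\sigma)=\emptyset$ cannot be dropped, as $A=(\frac12,1]$ shows. The constant $\frac13$ there cannot be lowered: take $A=t^{-1}\bigl((0,t]\cap\bigcup_i[3i-2,3i-1)\bigr)$ and $\sigma=1/t$ with $t\to\infty$; the shift is admissible because $1$ lies in \eqref{eq:example}.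

Section \ref{sec:model} shows the method in the periodic case. Section \ref{sec:diff} proves Theorem \ref{thm:diff}; apart from the elementary Lemma \ref{lem:comp} it is self-contained. Section \ref{sec:uniform} proves Theorem \ref{thm:uniform} by a compactness argument, which gives no explicit $\delta$, and uses Fourier analysis on compact abelian groups.

\section{Union and intersection: the periodic case}\label{sec:model}

To bound $D$ we want to show that $S-S=S+(-S)$ is large. The tool is a move that changes two sets $X,Y$ without enlarging their sumset, except for a translation.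

\begin{lemma}[Compression]\label{lem:comp}
Let $X,Y$ be subsets of an abelian group, let $t$ be an element of the group, and put
\[
X'=X\cup(Y+t),\qquad Y'=X\cap(Y+t).
\]
Then $X'+Y'\subseteq X+Y+t$. If $X,Y$ are measurable and of finite measure for a translation-invariant measure $m$ for which $X',Y'$ are measurable, then $m(X')+m(Y')=m(X)+m(Y)$.
\end{lemma}

\begin{proof}
Let $a\in X'$ and $b\in Y'$. If $a\in X$, use $b\in Y+t$; if $a\in Y+t$, use $b\in X$. In both cases $a+b\in X+Y+t$. The statement on measures is $m(U\cup V)+m(U\cap V)=m(U)+m(V)$ together with translation invariance.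
\end{proof}

The move gives a lower bound for the sumset as soon as $Y'$ is \emph{small but nonempty}: for one point $b\in Y'$ the translate $X'+b$ lies in $X+Y+t$, and it has measure $m(X)+m(Y)-m(Y')$.

\begin{example}\label{ex:interval}
On the circle $\mathbb R/\mathbb Z$ take $S=[0,\frac14)$, $X_0=S$, $Y_0=-S=(-\frac14,0]$. The average of $|X_0\cap(Y_0+t)|$ over all $t$ is $|X_0||Y_0|=\frac1{16}$, and this overlap occurs for $t=\frac1{16}$. We get
\[
X_1=\bigl(-\tfrac3{16},\tfrac14\bigr),\qquad Y_1=\bigl[0,\tfrac1{16}\bigr].
\]
Since $0\in Y_1$, a translate of $X_1$ lies in $S-S$, and already $|X_1|=\frac7{16}$. Next, the average overlap of $X_1$ with the translates of $Y_1$ is $\frac7{16}\cdot\frac1{16}=\frac7{256}$; shifting $Y_1$ to the right end of $X_1$ until exactly this overlap remains gives an interval $X_2$ of length $\frac12-\frac7{256}=\frac{121}{256}$. If we continue in this way, the lengths approach $|S-S|=\frac12=2|S|$.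
\end{example}

Nothing here depends on $S$ being an interval, provided that the average overlap is attained by some translation. This is where connectedness enters.

\begin{lemma}[Iterated compression]\label{lem:iter}
Let $H$ be a connected compact abelian group with Haar probability $m$. Let $X,Y\subseteq H$ be measurable sets of positive measure with $s:=m(X)+m(Y)\le1$. Then there are $t_0,t_1,\ldots\in H$ such that the sets defined by $X_0=X$, $Y_0=Y$,
\[
X_{i+1}=X_i\cup(Y_i+t_i),\qquad Y_{i+1}=X_i\cap(Y_i+t_i)
\]
satisfy $m(X_i)+m(Y_i)=s$ and $m(Y_i)>0$ for all $i$, and $m(Y_i)\to0$.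
\end{lemma}

\begin{proof}
The function $t\mapsto m(X_i\cap(Y_i+t))$ is continuous, because translation is continuous in $L^1(H)$, and its mean is $m(X_i)m(Y_i)$ by Fubini's theorem. A continuous real function on the connected compact space $H$ attains its mean. Choose $t_i$ accordingly. Then $m(X_i)+m(Y_i)=s$ persists by Lemma \ref{lem:comp}. Since $X_i\supseteq X$ has positive measure, we get inductively
\[
0<m(Y_{i+1})=m(X_i)m(Y_i)=(s-m(Y_i))\,m(Y_i)\le(1-m(Y_i))\,m(Y_i).
\]
So $m(Y_i)$ decreases to a limit $y\ge0$ with $y\le(1-y)y$, that is, $y=0$.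
\end{proof}

\begin{proposition}[Periodic case of Theorem \ref{thm:diff}]\label{prop:periodic}
Let $S,D\subseteq\mathbb R/\mathbb Z$ be measurable, $D\neq\emptyset$, $D\cap(S-S)=\emptyset$. Then $2m(S)+m(D)\le1$, where $m$ is Haar probability on $\mathbb R/\mathbb Z$.
\end{proposition}

\begin{proof}
The case $m(S)=0$ is trivial, so let $m(S)>0$. For $d\in D$ the sets $S$ and $S+d$ are disjoint, so $2m(S)\le1$ and Lemma \ref{lem:iter} applies to $X=S$, $Y=-S$. By Lemma \ref{lem:comp}, $X_i+Y_i\subseteq S-S+t_0+\dots+t_{i-1}$. Pick $b\in Y_i$. A translate of $X_i$ lies in $S-S$ and so misses $D$. Hence $m(D)\le1-m(X_i)\to1-2m(S)$.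
\end{proof}

Connectedness cannot be dispensed with: in $\mathbb Z/2$ with $S=\{0\}$ and $D=\{1\}$ one has $2m(S)+m(D)=\frac32$. The overlaps of $S$ with the translates of $-S$ are $\frac12$ and $0$, and the mean $\frac14$ is missed. This is the odd-number example again.

\paragraph{What changes on the line.}
In passing to arbitrary subsets of $\mathbb R$ we meet three difficulties.

\emph{Alignment.} The windows in which $S$ is dense and those in which $D$ is dense need not be related. We need two windows of $S$ whose difference falls where $D$ is dense.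

\emph{Bounded shifts.} We work with sets in a long interval $[0,n]$. Shifts comparable to $n$ would push the sets out of the interval, so we may only use shifts in $[0,Q]$ with $Q$ independent of $n$. But the average overlap over such shifts could be nearly all of $Y$ (think of $X$ containing all points within $Q$ of $Y$), and then $Y$ would not shrink. The remedy is that $S$, in a window where its density is nearly maximal, must be evenly spread at every large fixed scale, and that enough of this evenness survives compression.

\emph{Nonemptiness.} The second set has to stay nonempty, although it shrinks.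

\section{Proof of Theorem \ref{thm:diff}}\label{sec:diff}

Write $\beta=d^*(S)$ and $\gamma=d^*(D)$. If $\beta=0$, the claim is $\gamma\le1$, which is trivial. Let $\beta>0$.

\subsection{Reduction to $0<\beta<\frac12$}

Pick $d\in D$; this is the only use of $D\neq\emptyset$. Then $S\cap(S+d)=\emptyset$, so for all $x$ and $L$
\[
L\ge|S\cap(x,x+L]|+|(S+d)\cap(x,x+L]|\ge2|S\cap(x,x+L]|-|d| .
\]
Hence $\beta\le\frac12$. In the iteration below the second set shrinks, up to small errors, at least by the factor $2\beta$ in each step, so we have to exclude $\beta=\frac12$. Suppose that $\beta=\frac12$; we thin out $S$. For $p\in[0,1]$ let $S_p=\{x\in S: x-\lfloor x\rfloor<p\}$. For $p<p'$ a window of length $L$ meets $\mathbb Z+[p,p')$ in measure at most $(p'-p)(L+1)$, so $g_{S_{p'}}(L)\le g_{S_p}(L)+(p'-p)(L+1)$. Therefore $p\mapsto d^*(S_p)$ is continuous, and it runs from $0$ to $\beta$. Moreover $D\cap(S_p-S_p)=\emptyset$. If the theorem is known for densities in $(0,\frac12)$, we get $2\beta'+\gamma\le1$ for every $\beta'\in(0,\beta)$, hence $2\beta+\gamma\le1$.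 From now on $0<\beta<\frac12$.

\subsection{Alignment of windows}

Let $n$ run over the positive integers; $o(n)$ refers to $n\to\infty$.

\paragraph{A window for $D$.}
We shall place a translate of a large set of length about $n$ beside $D$, without control over its exact position. So we need a window in which $D$ is dense in \emph{every} subinterval of length $n$. A nearly optimal window of length $3n$ has this property. Choose $y_n$ such that $Y_n=(y_n-\frac{3n}2,y_n+\frac{3n}2]$ satisfies $|D\cap Y_n|\ge g_D(3n)-1\ge3\gamma n-1$. Put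
\[
\omega(n)=\sup_{0\le\ell\le3n}(g_D(\ell)-\gamma\ell)=o(n);
\]
the last equality holds because, given $\epsilon>0$, there is $M$ with $g_D(\ell)-\gamma\ell\le\epsilon\ell\le 3\epsilon n$ for $M\le\ell\le3n$, while $g_D(\ell)\le M$ for $\ell\le M$. If $I\subseteq Y_n$ is a half-open interval $(c,c+n]$, then $Y_n\setminus I$ consists of two (possibly empty) half-open intervals of total length $2n$, so
\begin{equation}\label{eq:Ddense}
|D\cap I|\ge(3\gamma n-1)-(2\gamma n+2\omega(n))=\gamma n-o(n)\qquad\text{uniformly in such }I.
\end{equation}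

\paragraph{Two windows for $S$.}
We want an interval $J_n$ of length $n$ such that $S$ has density about $\beta$ both in $J_n$ and in $J_n-y_n$. The idea is to average over all positions of $J_n$ in a nearly optimal window that is much longer than both $n$ and $|y_n|$. Put $N=n(2+2n+|y_n|)$ and choose $p$ such that $I_n=(p,p+N]$ satisfies $|S\cap I_n|\ge g_S(N)-1\ge\beta N-1$. By Fubini's theorem,
\[
\int_p^{p+N}|S\cap(x,x+n]|\,dx=\int_S\bigl|\{x\in[p,p+N]:s-n\le x<s\}\bigr|\,ds\ge n\bigl(|S\cap I_n|-n\bigr),
\]
since the inner measure is $n$ for all $s\in(p+n,p+N]$. In the same way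
\[
\int_p^{p+N}|S\cap(x-y_n,x-y_n+n]|\,dx\ge n\bigl(|S\cap I_n|-n-|y_n|\bigr),
\]
since the measure of $\{x\in[p,p+N]:s+y_n-n\le x<s+y_n\}$ is $n$ whenever $p+n-y_n\le s\le p+N-y_n$, and this excludes a part of $I_n$ of measure at most $n+|y_n|$. So the mean over $x\in[p,p+N]$ of the sum of the two integrands is at least
\[
\frac nN\bigl(2\beta N-2-2n-|y_n|\bigr)=2\beta n-1 .
\]
Hence there is $x_n$ such that $J_n=(x_n,x_n+n]$ satisfies $|S\cap J_n|+|S\cap(J_n-y_n)|\ge2\beta n-1$. Each term is at most $g_S(n)=\beta n+o(n)$, so both are equal to $\beta n+o(n)$.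

Suppressing $n$ in the notation, define
\[
A_0=(S\cap J_n)-x_n\subseteq(0,n],\qquad B_0=\{\,n+x_n-y_n-s: s\in S\cap(J_n-y_n)\,\}\subseteq[0,n).
\]
Then $|A_0|,|B_0|=\beta n+o(n)$. An element of $A_0+B_0$ has the form $s_1-s_2+n-y_n$ with $s_1,s_2\in S$, so $A_0+B_0+y_n-n\subseteq S-S$ and
\begin{equation}\label{eq:avoid}
(A_0+B_0+y_n-n)\cap D=\emptyset .
\end{equation}

\subsection{Uniform distribution at large fixed scales}

For a bounded measurable function $\psi$ and $q>0$ let
\[
(M_q\psi)(x)=\frac1q\int_{x-q}^x\psi .
\]
We call a sequence of functions $\psi=\psi^{(n)}$ \emph{$c$-uniform} if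
\[
\lim_{q\to\infty}\ \limsup_{n\to\infty}\ \frac1n\int_0^n|M_q\psi-c|\,dx=0 .
\]
Note the order of the limits: the scale $q$ is fixed before $n\to\infty$.

\begin{lemma}\label{lem:unif}
The sequences $1_{A_0}$ and $1_{B_0}$ are $\beta$-uniform. Hence $1_{A_0}+1_{B_0}$ is $2\beta$-uniform.
\end{lemma}

\begin{proof}
No window of length $q$ can contain more of $S$ than $g_S(q)\approx\beta q$; as the overall density is $\beta$, few windows can contain much less. Precisely, let $\rho=M_q1_{A_0}-\beta$. Then $\rho\le g_S(q)/q-\beta$ everywhere, and the right-hand side is nonnegative by \eqref{eq:g}. Further $\int_{\mathbb R}M_q1_{A_0}=|A_0|$, and $M_q1_{A_0}\le1$ vanishes outside $[0,n+q]$, so $\int_0^nM_q1_{A_0}\ge|A_0|-q$. By $|\rho|=2\rho^+-\rho$,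
\[
\frac1n\int_0^n|M_q1_{A_0}-\beta|\le2\Bigl(\frac{g_S(q)}q-\beta\Bigr)+\beta-\frac{|A_0|}n+\frac qn .
\]
As $n\to\infty$ the right-hand side tends to $2(g_S(q)/q-\beta)$, which tends to $0$ as $q\to\infty$. The same argument applies to $B_0$, since a window of $B_0$ is a reflected window of $S$. The last statement is the triangle inequality.
\end{proof}

\subsection{Compression by bounded shifts}

For $i\ge0$, given $A_i,B_i$ (for each $n$), a constant $Q_i$ independent of $n$, and shifts $\tau_i=\tau_i^{(n)}\in[0,Q_i]$, where $Q_i$ and $\tau_i$ are to be chosen, set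
\[
A_{i+1}=A_i\cup(B_i+\tau_i),\qquad B_{i+1}=A_i\cap(B_i+\tau_i).
\]
Put $R_i=Q_0+\dots+Q_{i-1}$ and $t_i=\tau_0+\dots+\tau_{i-1}\in[0,R_i]$. Whatever the choices, the following hold for each fixed $i$.
\begin{itemize}
\item[(a)] $A_i,B_i\subseteq[0,n+R_i]$ and $A_i\supseteq A_0$.
\item[(b)] $|A_i|+|B_i|=|A_0|+|B_0|=2\beta n+o(n)$.
\item[(c)] $A_i+B_i\subseteq A_0+B_0+t_i$.
\item[(d)] $f_i:=1_{A_i}+1_{B_i}$ is $2\beta$-uniform.
\end{itemize}
Here (a) is clear by induction, and (b) and (c) come from Lemma \ref{lem:comp}. For (d), start from Lemma \ref{lem:unif} and note that $f_{i+1}=1_{A_i}+1_{B_i+\tau_i}$, so $f_{i+1}-f_i=1_{B_i+\tau_i}-1_{B_i}$ and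
\[
|M_q(f_{i+1}-f_i)(x)|=\frac1q\Bigl|\,|B_i\cap[x-\tau_i-q,x-\tau_i]|-|B_i\cap[x-q,x]|\,\Bigr|\le\frac{\tau_i}q\le\frac{Q_i}q,
\]
which tends to $0$ as $q\to\infty$, uniformly in $n$. We do not claim that $1_{A_i}$ and $1_{B_i}$ separately remain uniform. The uniformity of the sum $f_i\ge 1_{A_i}$ will force $B_i$ to shrink, and the uniformity of $1_{A_0}\le1_{A_i}$ will keep it from disappearing.

\begin{lemma}\label{lem:shrink}
Let $i\ge0$ and $\varepsilon'>0$, and let $Q_j$ and $\tau_j^{(n)}$ be given for $j<i$. Then one can choose $Q_i$ and $\tau_i^{(n)}\in[0,Q_i]$ such that, for all large $n$,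
\[
\beta\,\frac{|B_i|}n-\varepsilon'\ \le\ \frac{|B_{i+1}|}n\ \le\ 2\beta\,\frac{|B_i|}n+\varepsilon' .
\]
\end{lemma}

\begin{proof}
Write $A,B,R$ for $A_i,B_i,R_i$, let $Q>0$ (to be fixed at the end), and put $\varphi=M_Q1_B$. Then $0\le\varphi\le1$, $\varphi$ is $\frac1Q$-Lipschitz, $\varphi$ vanishes outside $[0,n+R+Q]$, and $\int\varphi=|B|$. The function $\tau\mapsto|A\cap(B+\tau)|$ is continuous, and its average over $[0,Q]$ is
\[
\frac1Q\int_0^Q\!\int1_A(x)1_B(x-\tau)\,dx\,d\tau=\int1_A\varphi .
\]
By the intermediate value theorem there is $\tau\in[0,Q]$ with $|A\cap(B+\tau)|=\int1_A\varphi$. With $Q_i=Q$ and this choice of $\tau_i$ we have $|B_{i+1}|=\int1_A\varphi$, and this is the integral to be estimated.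

At scales $q\ll Q$ the function $\varphi$ is nearly constant, so $1_A$ may be replaced by its average. Precisely, for measurable $X\subseteq[0,n+R]$,
\[
\int(M_q1_X)\varphi=\int1_X(x)\,\frac1q\int_0^q\varphi(x+h)\,dh\,dx ,
\]
and since $\varphi$ is $\frac1Q$-Lipschitz, this differs from $\int1_X\varphi$ by at most $\frac qQ|X|\le\frac qQ(n+R)$.

\emph{Upper bound.} Since $1_A\le f_i$ and $|M_qf_i-2\beta|\le2$,
\begin{align*}
\int1_A\varphi&\le\int(M_qf_i)\varphi+\tfrac qQ(n+R)
\le2\beta\int\varphi+\int_0^{n+R+Q}|M_qf_i-2\beta|\,\varphi+\tfrac qQ(n+R)\\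
&\le2\beta|B|+\int_0^n|M_qf_i-2\beta|+2(R+Q)+\tfrac qQ(n+R).
\end{align*}

\emph{Lower bound.} Since $A\supseteq A_0$, $|A_0|\le n$ and $\int_0^n\varphi\ge|B|-R-Q$,
\[
\int1_A\varphi\ge\int1_{A_0}\varphi\ge\int_0^n(M_q1_{A_0})\varphi-\tfrac qQn\ge\beta\bigl(|B|-R-Q\bigr)-\int_0^n|M_q1_{A_0}-\beta|-\tfrac qQn .
\]

By (d) and Lemma \ref{lem:unif} we can fix $q$ so large that for both error integrals the $\limsup_{n\to\infty}$ of $\frac1n$ times the integral is less than $\varepsilon'/4$. Then put $Q=4q/\varepsilon'$, so that $q/Q=\varepsilon'/4$. As $n\to\infty$ with $q,Q,R$ fixed, the total error divided by $n$ is eventually less than $\varepsilon'$ in both estimates.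
\end{proof}

The next lemma is the only place where $D$ meets the iteration: one point of $B_i$ places a translate of $A_i$ beside $D$.

\begin{lemma}\label{lem:end}
If $B_i\neq\emptyset$ for all large $n$, then $\limsup_{n\to\infty}|A_i|/n\le1-\gamma$.
\end{lemma}

\begin{proof}
Take $b\in B_i$. By (c) and \eqref{eq:avoid} the set $A_i+c$ is disjoint from $D$, where $c=b-t_i+y_n-n$. Put $I=c+(0,n]$. Since $b\in[0,n+R_i]$ and $t_i\in[0,R_i]$, we have $c\in[y_n-n-R_i,\,y_n+R_i]$, so $I\subseteq(y_n-n-R_i,\,y_n+n+R_i]\subseteq Y_n$ once $n\ge2R_i$. By \eqref{eq:Ddense}, $|D\cap I|\ge\gamma n-o(n)$. On the other hand $|(A_i+c)\cap I|=|A_i\cap(0,n]|\ge|A_i|-R_i$ by (a). These two subsets of $I$ are disjoint, so $|A_i|-R_i+\gamma n-o(n)\le n$.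
\end{proof}

\subsection{Conclusion}

Let $b_i^-=\liminf_{n}|B_i|/n$ and $b_i^+=\limsup_n|B_i|/n$, so $b_0^-=b_0^+=\beta>0$. Fix $\varepsilon>0$. Apply Lemma \ref{lem:shrink} successively for $i=0,1,2,\dots$ with
\[
\varepsilon'=\varepsilon_i:=\min\bigl(\varepsilon2^{-i-1},\,\tfrac\beta2b_i^-\bigr);
\]
at step $i$ the number $b_i^-$ is already determined by the earlier choices, and it is positive: the lower bound gives $b_{i+1}^-\ge\beta b_i^--\varepsilon_i\ge\frac\beta2b_i^->0$. So for every $i$ we have $B_i\ne\emptyset$ for all large $n$. The upper bound gives $b_{i+1}^+\le2\beta b_i^++\varepsilon_i$, and since $2\beta<1$ and $\sum_i\varepsilon_i\le\varepsilon$ it follows that $b_i^+\le(2\beta)^i\beta+\varepsilon$. By (b), $\limsup_n|A_i|/n\ge2\beta-b_i^+$, and Lemma \ref{lem:end} yields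
\[
2\beta+\gamma\le1+b_i^+\le1+(2\beta)^i\beta+\varepsilon .
\]
Let $i\to\infty$ and then $\varepsilon\to0$. This proves $2\beta+\gamma\le1$.

\emph{Sharpness.} For $0<\beta\le\frac12$ let $S=\mathbb Z+[0,\beta)$ and $D=\mathbb Z+[\beta,1-\beta]\ne\emptyset$. Then $S-S=\mathbb Z+(-\beta,\beta)$ is disjoint from $D$, and $2d^*(S)+d^*(D)=2\beta+(1-2\beta)=1$. This completes the proof of Theorem \ref{thm:diff}, and with it that of Theorem \ref{thm:main}. \qed

\section{Proof of Theorem \ref{thm:uniform}}\label{sec:uniform}

Suppose the theorem fails for some $\varepsilon>0$. Then there are measurable sum-free sets $A_n\subseteq(0,1]$ and numbers $\sigma_n\to0^+$, which we may take less than $1$, with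
\[
A_n\cap(A_n+\sigma_n)=\emptyset\qquad\text{and}\qquad|A_n|\to\ell>\tfrac13,
\]
after passing to a subsequence. We shall show $\ell\le\frac13$. Subsequences will be taken repeatedly and without change of notation.

\subsection{The inequality to aim for}

Here the interval $(0,1]$ is prescribed, and $A_n$ need not have the same density in different parts of it, so we cannot pass to a favorable window as in Section \ref{sec:diff}. Instead we study the local density $a(u)$ of $A_n$ near the point $u$, in the limit $n\to\infty$. If near $u$, $v$ and $u+v$ the sets $A_n$ look like subsets of a connected group, of measures $a(u)$, $a(v)$ and $a(u+v)$, then sums from the first two, when both are nonempty, should fill measure at least $\min(1,a(u)+a(v))$ and have to avoid the third. This suggests the inequality in the following lemma, which is all that we need.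

\begin{lemma}\label{lem:integrate}
Let $a:(0,1)\to[0,1]$ be measurable with $a(u)+a(v)+a(u+v)\le1$ for almost every $(u,v)$ with $u,v>0$ and $u+v<1$. Then $\int_0^1a\le\frac13$.
\end{lemma}

\begin{proof}
Let $c\in\{\frac12,\frac56\}$. For $x\in(0,\frac13)$ and $\theta\in(-\frac13,0)$ the pair $(u,v)=(x,\,c-\frac x2+\theta)$ has $v>0$ and $u+v=c+\frac x2+\theta<1$. The map $(x,\theta)\mapsto(u,v)$ is affine and invertible, so for almost every such $\theta$ we have, for almost every $x\in(0,\frac13)$,
\[
a(x)+a\bigl(c-\tfrac x2+\theta\bigr)+a\bigl(c+\tfrac x2+\theta\bigr)\le1 .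
\]
Integrate over $x\in(0,\frac13)$. The second and third terms give $2\int_{c-1/6+\theta}^{c+\theta}a$ and $2\int_{c+\theta}^{c+1/6+\theta}a$. Letting $\theta\to0$ along admissible values we obtain
\[
\int_0^{1/3}a+2\int_{c-1/6}^{c+1/6}a\le\frac13 .
\]
For $c=\frac12$ the second integral is over $(\frac13,\frac23)$, for $c=\frac56$ it is over $(\frac23,1)$. Half the sum of the two inequalities is $\int_0^1a\le\frac13$.
\end{proof}

For $A=(\frac12,1]$ the local density is $a=1$ on $(\frac12,1)$ and $0$ on $(0,\frac12)$, and the inequality fails when $u<\frac12<v$ and $u+v<1$: when there is nothing near $u$, there are no sums to exclude. In such cases the hypothesis $A_n\cap(A_n+\sigma_n)=\emptyset$ will help, because it gives $a\le\frac12$.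

\subsection{Popular sums on a connected group}

In the limit we shall know that sums avoid a set only almost everywhere, so we need a version of the sumset bound that is insensitive to null sets. On a compact abelian group, $1_X*1_Y(z)=m(X\cap(z-Y))$ measures how often $z$ is represented as a sum.

\begin{lemma}\label{lem:popular}
Let $H$ be a connected compact abelian group with Haar probability $m$, and let $X,Y\subseteq H$ be measurable sets of positive measure. Then
\[
m(\{1_X*1_Y>0\})\ge\min(1,m(X)+m(Y)).
\]
\end{lemma}

\begin{proof}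
If $m(X)+m(Y)>1$, then $m(X\cap(z-Y))\ge m(X)+m(Y)-1>0$ for all $z$. Let $s=m(X)+m(Y)\le1$ and take $X_i,Y_i,t_i$ from Lemma \ref{lem:iter}. We claim
\[
1_{X_{i+1}}*1_{Y_{i+1}}\le2\cdot1_{X_i}*1_{Y_i+t_i}.
\]
Fix $z$, put $E=X_i\cap(z-(Y_i+t_i))$, and let $w\in X_{i+1}$ with $z-w\in Y_{i+1}=X_i\cap(Y_i+t_i)$. If $w\in X_i$, then $w\in E$ because $z-w\in Y_i+t_i$. If $w\in Y_i+t_i$, then $z-w\in E$ because $z-w\in X_i$ and $z-(z-w)=w\in Y_i+t_i$. So $w\in E\cup(z-E)$, a set of measure at most $2m(E)$, and the claim follows.

Consequently $P_i=\{1_{X_i}*1_{Y_i}>0\}$ satisfies $P_{i+1}\subseteq P_i+t_i$, and $m(P_0)\ge m(P_i)$ for all $i$. Finally, since $1_{X_i}*1_{Y_i}\le m(Y_i)$,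
\[
m(X_i)m(Y_i)=\int_{P_i}1_{X_i}*1_{Y_i}\,dm\le m(P_i)m(Y_i),
\]
and $m(Y_i)>0$, so $m(P_0)\ge m(P_i)\ge m(X_i)=s-m(Y_i)\to s$.
\end{proof}

\subsection{The limit group}

A weak limit of the functions $1_{A_n}$ on $(0,1]$ would yield the local density $a$ but forget the fine structure on which sum-freeness depends. For instance, for $A_n=n^{-1}\bigl((0,n]\cap\bigcup_i[3i-2,3i-1)\bigr)$ the membership of $x\in (0,1]$ is decided by the phase $nx$ modulo $3$, which oscillates ever faster. We need a limit that records such phases as additional coordinates: one for each large Fourier coefficient of $1_{A_n}$, however high its frequency.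

\paragraph{Facts used.} Let $\mathbb T$ be the unit circle, $\mathbb N_0=\{0,1,2,\dots\}$, and let $\mathbb Z^{(\mathbb N_0)}$ be the group of finitely supported integer sequences. For $r\in\mathbb Z^{(\mathbb N_0)}$ and $z\in\mathbb T^{\mathbb N_0}$ write $z^r=\prod_jz_j^{r_j}$. We recall the following textbook facts.
\begin{itemize}
\item[(P1)] If $\Gamma\le\mathbb Z^{(\mathbb N_0)}$ is a subgroup and $K=\{z:z^r=1\text{ for all }r\in\Gamma\}$, then the characters of the compact group $K$ are the functions $z\mapsto z^r$, and $z^r\equiv1$ on $K$ only for $r\in\Gamma$. Thus $\widehat K=\mathbb Z^{(\mathbb N_0)}/\Gamma$, and $\int_Kz^r\,d\mu(z)$ is $1$ for $r\in\Gamma$ and $0$ otherwise, where $\mu$ is Haar probability.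
\item[(P2)] If $\Lambda\le\widehat K$ and $H\le K$ is the subgroup on which all characters in $\Lambda$ are trivial, then $\widehat H=\widehat K/\Lambda$.
\item[(P3)] A compact abelian group is connected if and only if its dual group is torsion-free.
\item[(P4)] For square-integrable $F,F'$ on a compact abelian group, $\int F\overline{F'}=\sum_\chi\widehat F(\chi)\overline{\widehat{F'}(\chi)}$ and $\widehat{F*F'}=\widehat F\,\widehat{F'}$. For a measurable real function $0\le F\le1$ this gives
\begin{equation}\label{eq:triple}
\iint F(x)F(y)F(x+y)=\int(F*F)F=\sum_\chi\widehat F(\chi)\,|\widehat F(\chi)|^2 .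
\end{equation}
\item[(P5)] If $H$ is a closed subgroup of the compact abelian group $K$ and $F$ is integrable on $K$, then $\int_KF=\int_{K/H}\bigl(\int_HF(k+t)\,dm_H(t)\bigr)$, with Haar probabilities throughout.
\end{itemize}

\paragraph{Construction.} Let $G=\mathbb R/2\mathbb Z$ with Haar probability $m$ (so $dm=\frac12dx$), let $e_k(x)=e^{\pi ikx}$ for $k\in\mathbb Z$, regard $A_n$ as a subset of $G$, and let $\widehat A_n(k)=\int1_{A_n}e_{-k}\,dm$. Then $\sum_k|\widehat A_n(k)|^2=m(A_n)\le1$. Put $k_0(n)=1$. For $j\ge1$ let $k_j(n)$ maximize $|\widehat A_n(k)|$ over $k\in\mathbb Z\setminus\{k_1(n),\dots,k_{j-1}(n)\}$; the maximum exists because the coefficients tend to $0$. For $J\ge1$ and $k\notin\{k_1(n),\dots,k_J(n)\}$ we have $J|\widehat A_n(k)|^2\le\sum_{1\le j\le J}|\widehat A_n(k_j(n))|^2\le1$, that is,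
\begin{equation}\label{eq:small}
|\widehat A_n(k)|\le J^{-1/2}\qquad\text{for }k\notin\{k_1(n),\dots,k_J(n)\}.
\end{equation}
The frequencies $k_1(n),k_2(n),\dots$ thus capture all large coefficients, while $k_0(n)=1$ (possibly repeated among the others) records the position of a point in $G$. Let
\[
\phi_n:G\to\mathbb T^{\mathbb N_0},\quad\phi_n(x)=(e_{k_j(n)}(x))_{j\ge0},\qquad\kappa_r(n)=\sum_jr_jk_j(n)\quad(r\in\mathbb Z^{(\mathbb N_0)}),
\]
so that $\phi_n$ is a homomorphism and $\phi_n(x)^r=e_{\kappa_r(n)}(x)$. By a diagonal argument we pass to a subsequence such that for each of the countably many $r$ either $\kappa_r(n)=0$ for all large $n$, in which case we write $r\in\Gamma$, or $\kappa_r(n)\neq0$ for all large $n$. Then $\Gamma$ is a subgroup. Let $K$ be as in (P1), with Haar probability $\mu$, which we also regard as a measure on $\mathbb T^{\mathbb N_0}$. We write the group operation of $K$ (and of $\mathbb T^{\mathbb N_0}$) additively, while $z^r$ still denotes the value of a character. Let $\mathbf b_j$ be the standard basis vectors of $\mathbb Z^{(\mathbb N_0)}$,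 and let $\chi_j\in\widehat K$ be the class of $\mathbf b_j$.

We have
\[
\int z^r\,d(\phi_n)_*m=\int_Ge_{\kappa_r(n)}\,dm\ \longrightarrow\ \begin{cases}1&(r\in\Gamma)\\0&(r\notin\Gamma)\end{cases}\ =\int z^r\,d\mu .
\]
Linear combinations of the functions $z^r$ are dense in $C(\mathbb T^{\mathbb N_0})$ by the Stone--Weierstrass theorem, so $(\phi_n)_*m\to\mu$ weakly. Pass to a subsequence such that the measures $\nu_n=(\phi_n)_*(1_{A_n}m)\le(\phi_n)_*m$ converge weakly to a measure $\nu$. Then $\nu\le\mu$, so $\nu=f\mu$ with a Borel function $0\le f\le1$ on $K$. Its Fourier coefficients are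
\begin{equation}\label{eq:fhat}
\widehat f([r])=\int z^{-r}\,d\nu=\lim_{n\to\infty}\widehat A_n(\kappa_r(n)).
\end{equation}

\subsection{What the two hypotheses become}

\begin{lemma}\label{lem:sumfree}
$\displaystyle\iint f(x)f(y)f(x+y)\,d\mu(x)\,d\mu(y)=0$.
\end{lemma}

\begin{proof}
If $x,y\in A_n\subseteq(0,1]$, then $x+y\in(0,2]$, and $(0,2]$ contains exactly one representative of each class of $G$. So $x+y\in A_n$ modulo $2$ would be a solution in $A_n$ itself. Hence, by \eqref{eq:triple},
\[
0=\iint1_{A_n}(x)1_{A_n}(y)1_{A_n}(x+y)\,dm\,dm=\sum_k\widehat A_n(k)|\widehat A_n(k)|^2 .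
\]
Fix $J\geq 1$. By \eqref{eq:small} the terms with $k\notin\{k_1(n),\dots,k_J(n)\}$ contribute at most $J^{-1/2}\sum_k|\widehat A_n(k)|^2\le J^{-1/2}$ in absolute value. So the sum of the remaining terms is at most $J^{-1/2}$ in absolute value as well. By \eqref{eq:fhat} it converges to $\sum_{j=1}^J\widehat f(\chi_j)|\widehat f(\chi_j)|^2$, which therefore satisfies the same bound.

On the limit side, $\chi_1,\chi_2,\dots$ are distinct, since $k_i(n)\ne k_j(n)$ for $1\le i<j$ and all $n$ means $\mathbf b_i-\mathbf b_j\notin\Gamma$. If $\chi=[r]\notin\{\chi_1,\dots,\chi_J\}$, then $\kappa_r(n)\notin\{k_1(n),\dots,k_J(n)\}$ for all large $n$, so $|\widehat f(\chi)|\le J^{-1/2}$ by \eqref{eq:small} and \eqref{eq:fhat}. As $\sum_\chi|\widehat f(\chi)|^2=\int f^2\,d\mu\le1$, these $\chi$ contribute at most $J^{-1/2}$ to $\sum_\chi\widehat f(\chi)|\widehat f(\chi)|^2$. By \eqref{eq:triple}, the integral in the lemma is at most $2J^{-1/2}$ in absolute value. Let $J\to\infty$.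
\end{proof}

\begin{lemma}\label{lem:shift}
Let $p:\mathbb T^{\mathbb N_0}\to\mathbb R/2\mathbb Z$ be the $0$-th coordinate, read through the isomorphism $u\mapsto e_1(u)$ of $\mathbb R/2\mathbb Z$ with $\mathbb T$, and let $H=\{z\in K:p(z)=0\}$. There is $h\in H$ with $f(z)+f(z-h)\le1$ for $\mu$-almost every $z\in K$.
\end{lemma}

\begin{proof}
Since $k_0(n)=1$, we have $p\circ\phi_n=\mathrm{id}$. Pass to a subsequence with $\phi_n(\sigma_n)\to h$. For $r\in\Gamma$ we have $h^r=\lim e_{\kappa_r(n)}(\sigma_n)=1$, because $\kappa_r(n)=0$ for large $n$. So $h\in K$. Also $p(h)=\lim\sigma_n=0$, so $h\in H$.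

As $A_n\subseteq(0,1]$ and $A_n+\sigma_n\subseteq(0,2)$, the two sets are disjoint modulo $2$ as well, so $1_{A_n}+1_{A_n+\sigma_n}\le1$ on $G$. Applying $(\phi_n)_*$, we see that $\nu_n$ plus its translate by $\phi_n(\sigma_n)$ is at most $(\phi_n)_*m$. For continuous $F$ on $\mathbb T^{\mathbb N_0}$, uniform continuity gives $\int F(z+\phi_n(\sigma_n))\,d\nu_n(z)\to\int F(z+h)\,d\nu(z)$. In the limit, $\nu$ plus its translate by $h$ is at most $\mu$. Since $h\in K$, the translate has density $f(z-h)$ with respect to $\mu$, and the assertion follows.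
\end{proof}

\subsection{Fibers and local densities}

We now cut $K$ into the fibers of $p$. The fiber over $u$ describes the fine structure of $A_n$ near $u$.

\begin{lemma}\label{lem:connected}
$p$ maps $K$ onto $\mathbb R/2\mathbb Z$, it maps $\mu$ to $m$, and $H$ is connected.
\end{lemma}

\begin{proof}
For $c\in\mathbb Z$ we have $\kappa_{c\mathbf b_0}(n)=c$, so $c\,\mathbf b_0\in\Gamma$ only for $c=0$. Thus $\int e_c\,d(p_*\mu)=\int z_0^c\,d\mu$ vanishes for $c\ne0$, so $p_*\mu=m$. The compact set $p(K)$ has full measure, hence is everything.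

By (P2), $\widehat H=\widehat K/\langle\chi_0\rangle$. This group is torsion-free: let $c\ge1$ and suppose $c[r]=a\chi_0$ in $\widehat{K}$ for an integer $a$, that is, $cr-a\mathbf b_0\in\Gamma$. Then $c\,\kappa_r(n)=a$ for all large $n$, so $\kappa_r(n)=a/c$ is an integer and $r-\frac ac\mathbf b_0\in\Gamma$; that is, $[r]\in\langle\chi_0\rangle$. By (P3), $H$ is connected.
\end{proof}

The connectedness comes from the fact that the frequencies are integers and that all constant frequencies are multiples of $k_0=1$: if a multiple of a frequency is constant, so is the frequency itself.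

For $u\in\mathbb R/2\mathbb Z$ choose $\tilde u\in K$ with $p(\tilde u)=u$ and put
\[
a(u)=\int_Hf(\tilde u+t)\,dm_H(t)\in[0,1];
\]
this does not depend on the choice of $\tilde u$. By (P5) and Lemma \ref{lem:connected}, $p_*\nu=a\,m$. On the other hand $p_*\nu_n=1_{A_n}m$ is supported on the closed arc $[0,1]$ and has total mass $\frac12|A_n|$. Passing to the limit, we obtain $a=0$ almost everywhere on $(1,2)$ and
\begin{equation}\label{eq:ell}
\ell=2\,\nu(K)=\int_0^2a(u)\,du=\int_0^1a(u)\,du .
\end{equation}
Moreover, integrating Lemma \ref{lem:shift} over the fibers of $p$, which are invariant under translation by $h\in H$, we get $2a(u)\le1$, that is,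
\begin{equation}\label{eq:half}
a(u)\le\tfrac12\qquad\text{for almost every }u .
\end{equation}

\begin{lemma}\label{lem:local}
$a(u)+a(v)+a(u+v)\le1$ for almost every $(u,v)\in(\mathbb R/2\mathbb Z)^2$.
\end{lemma}

\begin{proof}
The integrand in Lemma \ref{lem:sumfree} is nonnegative. Applying (P5) to $H\times H\subseteq K\times K$, we find that for almost every $(u,v)$
\begin{equation}\label{eq:fiberzero}
\iint_{H\times H}f(\tilde u+t)\,f(\tilde v+t')\,f(\tilde u+\tilde v+t+t')\,dm_H(t)\,dm_H(t')=0 .
\end{equation}
Note that $\tilde u+\tilde v$ lies over $u+v$. Fix $(u,v)$ such that \eqref{eq:fiberzero} holds and such that \eqref{eq:half} holds at $u$, $v$ and $u+v$; almost every $(u,v)$ qualifies. Consider the Borel sets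
\[
X=\{t\in H:f(\tilde u+t)>0\},\quad Y=\{t\in H:f(\tilde v+t)>0\},\quad Z=\{t\in H:f(\tilde u+\tilde v+t)>0\}.
\]
Since $f\le1$, we have $m_H(X)\ge a(u)$, $m_H(Y)\ge a(v)$, $m_H(Z)\ge a(u+v)$. If one of the three sets is null, the corresponding value of $a$ is $0$, and the claim follows because the other two values are at most $\frac12$. Otherwise \eqref{eq:fiberzero} says that the set of $(t,t')\in X\times Y$ with $t+t'\in Z$ is null, that is, $\int_Z1_X*1_Y\,dm_H=0$. So $1_X*1_Y=0$ almost everywhere on $Z$. As $H$ is connected, Lemma \ref{lem:popular} gives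
\[
0<m_H(Z)\le1-\min\bigl(1,m_H(X)+m_H(Y)\bigr).
\]
The minimum is therefore $m_H(X)+m_H(Y)$, and $a(u)+a(v)+a(u+v)\le m_H(X)+m_H(Y)+m_H(Z)\le1$.
\end{proof}

By Lemma \ref{lem:local} the function $a$ on $(0,1)$ satisfies the hypothesis of Lemma \ref{lem:integrate}. With \eqref{eq:ell} we get $\ell=\int_0^1a\le\frac13$. This contradicts $\ell>\frac13$ and proves Theorem \ref{thm:uniform}. \qed

\begin{remark}
Letting $t\to\infty$ and then $\varepsilon\to0$ in the second statement of Theorem \ref{thm:uniform} gives $u(1)\le\frac13$ and so, with \eqref{eq:example}, a second proof of $l(1)=u(1)=\frac13$. That statement concerns only the windows $(0,t]$; the bound for the upper Banach density in Theorem \ref{thm:main} was obtained from Theorem \ref{thm:diff}.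
\end{remark}

\begin{thebibliography}{1}
\bibitem{upper}
\emph{The Maximum Upper Density of a Set of Positive Real Numbers with no solutions to $x+y=kz$},
\texttt{https://mathweb.ucsd.edu/\textasciitilde fan/wp/upper.pdf}.
\end{thebibliography}

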